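\title{The farthest point on the image of a circle under an odd partial sum of $-\log(1-z)$}

\begin{abstract}
Let $P_m(z)=\sum_{k=1}^m z^k/k$. We prove that for odd $m$ and $0<r\le 1$ the distance $|P_m(r)-P_m(re^{i\theta})|$, $0\le\theta\le\pi$, attains its maximum at $\theta=\pi$ and only there. This establishes a conjectured inequality for trigonometric polynomials. Two summations by parts and a pairing of neighboring terms reduce the inequality to three explicit families of polynomials, which are then estimated by expanding about $\theta=\pi$. The proof covers a cone of coefficient sequences that contains all moment sequences of positive measures on $(0,1]$. The constant, the odd length and the range $r\le1$ are sharp.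
\end{abstract}

\section{The inequality}\label{sec:intro}

Let $P_m(z)=\sum_{k=1}^m z^k/k$ be the $m$th partial sum of $-\log(1-z)$. As $z$ runs over the circle $|z|=r$, the value $P_m(z)$ traces a closed curve, symmetric in the real axis, whose rightmost point is $P_m(r)$. Which point of the curve is farthest from $P_m(r)$? The real and imaginary parts of $P_m(r)-P_m(re^{i\theta})$ are $\sum \frac{r^k}{k}(1-\cos k\theta)$ and $-\sum\frac{r^k}{k}\sin k\theta$. The obvious candidate is the image of the antipodal point $-r$, which lies at distance $2\sum_{k\text{ odd}}r^k/k$. It was conjectured in \cite{source} that this candidate wins, strictly, whenever $m$ is odd and $r\le1$. We prove the conjecture.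

\begin{theorem}\label{thm:main}
Let $n\ge1$ be an integer, $0<r\le1$ and $\theta\in[0,\pi)$. Then
\begin{equation}\label{eq:conj}
\Big(\sum_{k=1}^{2n-1}\frac{r^k}{k}(1-\cos k\theta)\Big)^2+\Big(\sum_{k=1}^{2n-1}\frac{r^k}{k}\sin k\theta\Big)^2<4\Big(\sum_{k=1}^{n}\frac{r^{2k-1}}{2k-1}\Big)^2 .
\end{equation}
\end{theorem}

The two extreme cases suggest the answer. Write $\omega=e^{i\theta}$. For $n=1$ the inequality reads $r|1-\omega|<2r$. For the full series and $r<1$,
\[
\sum_{k\ge1}\frac{r^k}{k}(1-\omega^k)=\int_0^r\Big(\frac1{1-t}-\frac{\omega}{1-t\omega}\Big)dt=\int_0^r\frac{1-\omega}{(1-t)(1-t\omega)}\,dt ,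
\]
and the identity $4|1-t\omega|^2-(1+t)^2|1-\omega|^2=2(1-t)^2(1+\cos\theta)$ shows that the modulus of the integrand is less than its value $2/(1-t^2)$ at $\omega=-1$.

Neither argument extends to the lengths in between. The termwise bound $|1-\omega^k|\le2$ charges the even terms, which contribute nothing to the right side of \eqref{eq:conj}. The truncated integrand $\sum_{k\le m}t^{k-1}(1-\omega^k)$ need not be largest at $\omega=-1$: for $m=3$, $t=1$, $\omega=e^{i\pi/3}$ it equals $4-i\sqrt3$, while at $\omega=-1$ it equals $4$. And the parity of the length matters, as Proposition~\ref{prop:sharp} shows.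

The proof uses only linear conditions on the numbers $r^k$, so we replace them by general weights. For a finite real sequence $\lambda=(\lambda_k)_{k\ge1}$ put
\[
F_\lambda(\omega)=\sum_k\frac{\lambda_k}{k}(1-\omega^k),\qquad D_\lambda=F_\lambda(-1)=2\sum_{k\text{ odd}}\frac{\lambda_k}{k}.
\]
We also write $D(F)$ for the value at $-1$ of $F=F_\lambda$, and we say that $F$ \emph{peaks at $-1$} if $|F(e^{i\theta})|<D(F)$ for all $\theta\in[0,\pi)$. Theorem~\ref{thm:main} says that $F_\lambda$ peaks at $-1$ for $\lambda=(r,r^2,\dots,r^{2n-1})$.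

\begin{theorem}\label{thm:general}
Let $\lambda_1,\dots,\lambda_{2n}$ be real numbers, not all zero, with $\lambda_{2n-1}\ge\lambda_{2n}\ge0$, and put $b_N=\lambda_{N-1}-2\lambda_N+\lambda_{N+1}$ for $2\le N\le 2n-1$. If $b_{2j}\ge b_{2j+1}\ge0$ for $1\le j\le n-1$, then for all $\theta\in[0,\pi)$
\begin{equation}\label{eq:general}
\Big|\sum_{k=1}^{2n-1}\frac{\lambda_k}{k}(1-e^{ik\theta})\Big|<2\sum_{k=1}^{n}\frac{\lambda_{2k-1}}{2k-1},
\end{equation}
with equality at $\theta=\pi$.
\end{theorem}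

The number $\lambda_{2n}$ does not occur in \eqref{eq:general}; it enters only through the hypotheses. For $\lambda_k=r^k$ we have $b_N=r^{N-1}(1-r)^2$, and all hypotheses hold when $0<r\le1$. Thus Theorem~\ref{thm:main} is a special case of Theorem~\ref{thm:general}.

\begin{corollary}\label{cor:moment}
\textup{(a)} Let $\mu\ne0$ be a positive measure on $(0,1]$ with $\int t\,d\mu(t)<\infty$, and let $\lambda_k=\int_{(0,1]}t^k\,d\mu(t)$. Then \eqref{eq:general} holds for every $n\ge1$ and $\theta\in[0,\pi)$.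

\textup{(b)} For every $\alpha\ge1$, $n\ge1$ and $\theta\in[0,\pi)$,
\[
\Big|\sum_{k=1}^{2n-1}\frac{1-e^{ik\theta}}{k^\alpha}\Big|<2\sum_{k=1}^n\frac1{(2k-1)^{\alpha}} .
\]
\end{corollary}

\begin{proposition}[Sharpness]\label{prop:sharp}
\textup{(a)} The constant $4$ in \eqref{eq:conj} cannot be lowered for any $n$ and $r$.

\textup{(b)} For $r=1$ the analog for even length is false: for every $n\ge1$ and all $\theta<\pi$ close to $\pi$,
$\big|\sum_{k=1}^{2n}\frac{1-e^{ik\theta}}{k}\big|>2\sum_{k=1}^n\frac1{2k-1}$.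

\textup{(c)} For every fixed $r>1$ and all sufficiently large $n$, inequality \eqref{eq:conj} fails for some $\theta\in[0,\pi)$.

\textup{(d)} For every fixed $n\ge2$ and all sufficiently large $r$, inequality \eqref{eq:conj} fails for some $\theta\in[0,\pi)$. For $n=1$ it holds for all $r>0$.
\end{proposition}

Section~\ref{sec:three} finds the decomposition behind the proof in the case $n=2$, and Section~\ref{sec:reduction} carries it out in general. Sections~\ref{sec:expansion}--\ref{sec:A} estimate the three families of polynomials that it produces, and Section~\ref{sec:sharp} proves Proposition~\ref{prop:sharp}.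

\section{Three terms}\label{sec:three}

Everything rests on one observation.

\begin{lemma}\label{lem:cone}
If $F_1,\dots,F_p$ peak at $-1$ and $c_1,\dots,c_p\ge0$ are not all zero, then $\sum c_iF_i$ peaks at $-1$.
\end{lemma}

\begin{proof}
For $\theta\in[0,\pi)$ we have $|\sum c_iF_i(e^{i\theta})|\le\sum c_i|F_i(e^{i\theta})|<\sum c_iD(F_i)=D(\sum c_iF_i)$.
\end{proof}

So we look for a short list of weight sequences that peak at $-1$, do not depend on $r$, and have $(r,\dots,r^{2n-1})$ in their convex cone. Summation by parts suggests the constant and the linearly decreasing weights,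
\[
A_N=\sum_{k=1}^N\frac{1-\omega^k}{k},\qquad T_N=\sum_{i=1}^{N-1}A_i=\sum_{k=1}^{N-1}(N-k)\frac{1-\omega^k}{k}.
\]
Thus $A_N$ has weights $(1,\dots,1)$ and $T_N$ has weights $(N-1,\dots,2,1)$. For short sequences the property can be tested by hand. Put $x=\cos\theta\in(-1,1]$, factor out $1-\omega$, and use $|1-\omega|^2=2(1-x)$ together with
\[
\Big|\sum_k a_k\omega^k\Big|^2=\sum_k a_k^2+2\sum_{d\ge1}\Big(\sum_k a_ka_{k+d}\Big)\cos d\theta\qquad(a_k\in\mathbb R),
\]
$\cos2\theta=2x^2-1$ and $\cos3\theta=4x^3-3x$. Since $|F|=D$ at $x=-1$, the difference $D^2-|F|^2$ is divisible by $1+x$, and the sign of the cofactor decides.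

Let $n=2$ and $F=F_{(r,r^2,r^3)}$. One summation by parts gives
\[
F=r^3A_3+r^2(1-r)A_2+r(1-r)A_1 .
\]
The term $A_1=1-\omega$ peaks at $-1$, but $A_2=\frac12(1-\omega)(3+\omega)$ does not: $D(A_2)=2$, $|A_2|^2=(1-x)(5+3x)$ and $4-|A_2|^2=(1+x)(3x-1)$, which is negative for $x<\frac13$. We try to absorb $A_2$ into $A_1$, which has the larger coefficient:
\[
F=r^3A_3+r^2(1-r)T_3+r(1-r)^2A_1,\qquad T_3=A_1+A_2=\tfrac12(1-\omega)(5+\omega).
\]
This is not enough either: $D(T_3)=4$, $|T_3|^2=(1-x)(13+5x)$ and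
\begin{equation}\label{eq:T3}
16-|T_3|^2=(1+x)(3+5x)<0\qquad\text{for }-1<x<-\tfrac35 .
\end{equation}
A second copy of $A_1=T_2$ does suffice. For $X_1=T_2+T_3=\frac12(1-\omega)(7+\omega)$, with weights $(3,1)$, we have $D(X_1)=6$, $|X_1|^2=(1-x)(25+7x)$ and
\[
36-|X_1|^2=(1+x)(11+7x)>0 .
\]
But the remaining coefficient $r(1-r)^2$ of $A_1$ is smaller than the coefficient $r^2(1-r)$ of $T_3$ when $r>\frac12$, so the second copy is not available. The remedy is to remove first the linear part of the weights. Extend the sequence by $r^4$ and subtract the linear function of $k$ that agrees with $r^k$ at $k=3$ and $k=4$. What remains has weights $\big(r(1-r)^2(1+2r),\,r^2(1-r)^2\big)$, and we obtain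
\begin{equation}\label{eq:n2}
F=r^4A_3+r^3(1-r)T_4+r(1-r)^2\big[(1-r)T_2+rX_1\big].
\end{equation}
All coefficients are nonnegative, and two polynomials remain to be tested. First, $A_3=\frac16(1-\omega)(11+5\omega+2\omega^2)$ has $D=\frac83$. From $|11+5\omega+2\omega^2|^2=150+130\cos\theta+44\cos2\theta=2(53+65x+44x^2)$ we get $9|A_3|^2=(1-x)(53+65x+44x^2)$ and
\[
64-9|A_3|^2=(1+x)(44x^2-23x+11)>0,
\]
since the quadratic has discriminant $529-1936<0$. Second, $T_4=\frac13(1-\omega)(13+4\omega+\omega^2)$ has $D=\frac{20}3$. From $|13+4\omega+\omega^2|^2=186+112\cos\theta+26\cos2\theta=4(40+28x+13x^2)$ we get $\frac98|T_4|^2=(1-x)(40+28x+13x^2)$, while $\frac98D^2=50$, and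
\[
50-\tfrac98|T_4|^2=(1+x)(13x^2+2x+10)>0,
\]
the discriminant being $4-520<0$. So $A_1=T_2$, $A_3$, $T_4$ and $X_1$ all peak at $-1$, and Lemma~\ref{lem:cone} applied to \eqref{eq:n2} proves Theorem~\ref{thm:main} for $n=2$.

\section{Reduction to three families}\label{sec:reduction}

For $j\ge1$ put
\[
X_j=T_{2j}+T_{2j+1}=2T_{2j}+A_{2j},\qquad \Delta_j=2\sum_{k=1}^j\frac1{2k-1}.
\]
The weights of $X_j$ are $(4j-1,4j-3,\dots,3,1)$. The numbers $\Delta_j$ increase, with $\Delta_1=2$, $\Delta_2=\frac83$, $\Delta_3=\frac{46}{15}$, $\Delta_4=\frac{352}{105}$. The values at $-1$ are $D(A_{2j-1})=D(A_{2j})=\Delta_j$ and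
\begin{equation}\label{eq:D}
D(T_{2j})=\sum_{k\text{ odd},\,k<2j}\frac{2(2j-k)}{k}=2j(\Delta_j-1),\qquad D(X_j)=4j(\Delta_j-1)+\Delta_j .
\end{equation}

\begin{proposition}\label{prop:blocks}
For every $j\ge1$ the polynomials $A_{2j-1}$, $T_{2j}$ and $X_j$ peak at $-1$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:general} from Proposition~\ref{prop:blocks}]
Write $u_+=\max(u,0)$. For $1\le k\le 2n$,
\begin{equation}\label{eq:taylor}
\lambda_k=\lambda_{2n}+(\lambda_{2n-1}-\lambda_{2n})(2n-k)+\sum_{N=2}^{2n-1}b_N(N-k)_+ .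
\end{equation}
Indeed, the two sides agree at $k=2n$ and at $k=2n-1$, where the sum over $N$ vanishes. The second difference of $k\mapsto(N-k)_+$ is $1$ at $k=N$ and $0$ elsewhere, and that of a linear function is $0$. So both sides have second difference $b_k$ at each $k=2,\dots,2n-1$, and they agree for all $k$ by downward recursion.

Multiply \eqref{eq:taylor} by $(1-\omega^k)/k$ and sum over $1\le k\le 2n-1$. The sum in \eqref{eq:general} becomes $\lambda_{2n}A_{2n-1}+(\lambda_{2n-1}-\lambda_{2n})T_{2n}+\sum_{N=2}^{2n-1}b_NT_N$. The indices $N$ fall into the pairs $\{2j,2j+1\}$, $1\le j\le n-1$, and $T_{2j+1}=X_j-T_{2j}$. Hence the sum equals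
\begin{equation}\label{eq:decomp}
\lambda_{2n}A_{2n-1}+(\lambda_{2n-1}-\lambda_{2n})T_{2n}+\sum_{j=1}^{n-1}\big[(b_{2j}-b_{2j+1})T_{2j}+b_{2j+1}X_j\big].
\end{equation}
The hypotheses say exactly that the coefficients in \eqref{eq:decomp} are nonnegative. If all of them vanished, then all $b_N$ would vanish and \eqref{eq:taylor} would give $\lambda=0$. Proposition~\ref{prop:blocks} and Lemma~\ref{lem:cone} now give \eqref{eq:general}. At $\theta=\pi$ both sides equal the value of the sum at $\omega=-1$.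
\end{proof}

The odd length is used twice: the boundary terms are $A_{2n-1}$ and $T_{2n}$, which have the good parity, and no $T_N$ is left unpaired. The condition $b_{2j}\ge b_{2j+1}$ cannot be dropped. The sequence $(2,1,0,0)$ is convex and nonincreasing, with $b_2=0$ and $b_3=1$; it gives $T_3$, which fails by \eqref{eq:T3}.

\begin{proof}[Proof of Corollary~\ref{cor:moment}]
(a) Since $0<t^{k+1}\le t^k\le t$ on $(0,1]$ and $\mu\neq0$, the $\lambda_k$ are finite and $\lambda_{2n-1}\ge\lambda_{2n}>0$. Moreover $b_N=\int t^{N-1}(1-t)^2\,d\mu(t)$, so $b_N\ge b_{N+1}\ge0$. Theorem~\ref{thm:general} applies.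

(b) We need $\lambda_k=k^{-(\alpha-1)}$ to be of the form in (a). For $\alpha=1$ take the unit mass at $t=1$. For $\alpha>1$,
\[
k^{-(\alpha-1)}=\frac1{\Gamma(\alpha-1)}\int_0^\infty e^{-kx}x^{\alpha-2}\,dx ,
\]
and we take for $\mu$ the image of $x^{\alpha-2}dx/\Gamma(\alpha-1)$ under $x\mapsto t=e^{-x}$; here $\int t\,d\mu=\lambda_1=1$.
\end{proof}

It remains to prove Proposition~\ref{prop:blocks}.

\section{Expansion about $\theta=\pi$}\label{sec:expansion}

The inequality $|F|<D$ degenerates to an equality at $\theta=\pi$, so we measure everything from that point. Let $F=F_\lambda$ with $\lambda_k\ge0$ and $\lambda_1>0$. Then $D>0=F(1)$, and we may assume $\theta\in(0,\pi)$. Put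
\[
\varphi=\pi-\theta\in(0,\pi),\qquad y=\tan\frac\varphi2,
\]
so that $\omega=-e^{-i\varphi}$, and write $F=D-g-iv$ with real $g$ and $v$:
\[
g=\sum_k(-1)^{k-1}\frac{\lambda_k}k(1-\cos k\varphi),\qquad v=\sum_k(-1)^{k-1}\frac{\lambda_k}k\sin k\varphi=\sum_k\frac{\lambda_k}{k}\sin k\theta .
\]
Here $g$ is the loss in the real part and $v$ is the imaginary displacement; both are linear in $\lambda$ and vanish at $\varphi=0$. From $|F|^2=(D-g)^2+v^2$ we get
\begin{equation}\label{eq:crit}
D^2-|F|^2=g(2D-g)-v^2 .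
\end{equation}
Also $g<D$, because $D-g=\operatorname{Re}F=\sum\frac{\lambda_k}k(1-\cos k\theta)\ge\lambda_1(1-\cos\theta)>0$. Thus $2D-g>D$, which yields a simpler sufficient condition:
\begin{equation}\label{eq:C}
\text{if } g>0 \text{ and } v^2\le Dg, \text{ then } |F|<D .
\end{equation}

\subsection*{The second-order test}
Put $\alpha_1=\sum(-1)^{k-1}\lambda_k$ and $\alpha_2=\sum(-1)^{k-1}k\lambda_k$. As $\varphi\to0$ we have $v=\alpha_1\varphi+O(\varphi^3)$ and $g=\frac12\alpha_2\varphi^2+O(\varphi^4)$, so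
\begin{equation}\label{eq:second}
D^2-|F|^2=(D\alpha_2-\alpha_1^2)\varphi^2+O(\varphi^4).
\end{equation}
The alternating sums $1-1+1-\cdots$ and $1-2+3-\cdots$ give $(\alpha_1,\alpha_2)=(1,j)$ for $A_{2j-1}$ and $(0,-j)$ for $A_{2j}$. Adding these up gives $(j,j)$ for $T_{2j}$, $(j,0)$ for $T_{2j+1}$ and $(2j,j)$ for $X_j$. So no $A_{2j}$ and no $T_{2j+1}$ peaks at $-1$: the failures met in Section~\ref{sec:three} recur at every length, and the pairing in \eqref{eq:decomp} is needed for every $j$.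

\subsection*{Oscillating integrals and sine sums}
We use the second mean value theorem for integrals in the following form. Let $f$ be continuous and $h\ge0$ monotone on $[a,b]$. Then there is $\xi\in[a,b]$ with $\int_a^b hf=h(b)\int_\xi^b f$ if $h$ is nondecreasing, and $\int_a^b hf=h(a)\int_a^\xi f$ if $h$ is nonincreasing. We also use the Taylor bounds $x-\frac{x^3}6\le\sin x\le x-\frac{x^3}6+\frac{x^5}{120}$ and $\cos x\le1-\frac{x^2}2+\frac{x^4}{24}$ for $x\ge0$.

For $A_N$ the function $v$ is the sine sum $S_N(\theta)=\sum_{k=1}^N\frac{\sin k\theta}k$. We need its sign and a uniform upper bound.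

\begin{lemma}\label{lem:sine}
For $N\ge1$ and $\theta\in(0,\pi)$: \textup{(a)} $S_N(\theta)>0$; \textup{(b)} $S_N(\theta)<1.93$.
\end{lemma}

\begin{proof}
With $\Lambda=N+\frac12$, summing the cosines gives $S_N'(\theta)=\frac{\sin\Lambda\theta}{2\sin(\theta/2)}-\frac12$.

(a) We use Landau's argument, by induction on $N$. For $N=1$ the claim is $\sin\theta>0$. Let $N\ge2$ and suppose that $S_N\le0$ somewhere in $(0,\pi)$. Since $S_N(0)=S_N(\pi)=0$, the minimum of $S_N$ on $[0,\pi]$ is attained at some $\theta_0\in(0,\pi)$, where $S_N(\theta_0)\le0$ and $S_N'(\theta_0)=0$. The last equation says $\sin\Lambda\theta_0=\sin\frac{\theta_0}2$, whence $\cos\Lambda\theta_0=\pm\cos\frac{\theta_0}2$ and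
\[
\sin N\theta_0=\sin\Lambda\theta_0\cos\tfrac{\theta_0}2-\cos\Lambda\theta_0\sin\tfrac{\theta_0}2=(1\mp1)\sin\tfrac{\theta_0}2\cos\tfrac{\theta_0}2\ge0 .
\]
Then $S_{N-1}(\theta_0)=S_N(\theta_0)-\frac{\sin N\theta_0}N\le0$, contrary to the induction hypothesis.

(b) We compare $S_N$ with the integral of $\sin u/u$. Let $\kappa(t)=\frac1{2\sin(t/2)}-\frac1t$ for $0<t\le\pi$, so that
\begin{equation}\label{eq:SN}
S_N(\theta)=\int_0^{\Lambda\theta}\frac{\sin u}u\,du-\frac\theta2+\int_0^\theta\kappa(t)\sin\Lambda t\,dt .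
\end{equation}
With $x=t/2\le\pi/2$ we have $\kappa=\frac12\big(\frac1{\sin x}-\frac1x\big)\ge0$. The bound $\sin x\ge x(1-\frac{x^2}6)$ gives $\kappa(t)\le\frac{t}{24-t^2}\le\frac t{14}$, because $24-\pi^2>14$; we set $\kappa(0)=0$. Further, $\kappa'\ge0$ is equivalent to $\sin^2x\ge x^2\cos x$, and this holds since
\[
\frac{\sin^2x}{x^2}\ge\Big(1-\frac{x^2}6\Big)^2\ge1-\frac{x^2}3\ge1-\frac{x^2}2+\frac{x^4}{24}\ge\cos x ,
\]
where the third inequality uses $x^2\le4$. By the second mean value theorem the last integral in \eqref{eq:SN} equals $\kappa(\theta)(\cos\Lambda\xi-\cos\Lambda\theta)/\Lambda\le\frac{\theta}{7\Lambda}<\frac\theta2$. The first integral is at most $\int_0^\pi\frac{\sin u}u\,du$: the integrand is positive on $(0,\pi)$, and for $b>\pi$ the same theorem gives $\int_\pi^b\frac{\sin u}u\,du=\frac1\pi\int_\pi^\xi\sin u\,du=-\frac{1+\cos\xi}\pi\le0$. Hence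
\[
S_N(\theta)<\int_0^\pi\Big(1-\frac{u^2}6+\frac{u^4}{120}\Big)du=\pi-\frac{\pi^3}{18}+\frac{\pi^5}{600}<1.93 .\qedhere
\]
\end{proof}

Each of $A_N$, $T_N$, $X_j$ is a sum of polynomials $A_i$. By Lemma~\ref{lem:sine}(a), $v\ge0$ for all of them, so only upper bounds for $v$ are needed.

\subsection*{Closed forms for the derivatives}
Differentiation in $\varphi$ removes the factors $1/k$ and leaves geometric sums. We write $t$ for the variable of $g'$ and $v'$, so that $g(\varphi)=\int_0^\varphi g'(t)\,dt$ and $v(\varphi)=\int_0^\varphi v'(t)\,dt$, and we put $\tau=\tan(t/2)$. The function $\tau$ increases from $0$ to $y$ on $[0,\varphi]$, and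
\begin{equation}\label{eq:inttau}
\int_0^\varphi\tau\,dt=-2\log\cos\frac\varphi2=\log(1+y^2).
\end{equation}

\begin{lemma}\label{lem:deriv}
Let $j\ge1$, $0\le t<\pi$, $s=\sin jt$, $c=\cos jt$. Then
\[
\begin{array}{lll}
A_{2j-1}: & v'=c^2+\tau sc, & g'=sc+\tau s^2;\\[3pt]
T_{2j}: & v'=j-\frac12(1+\tau^2)s^2, & g'=j\tau+\frac12(1+\tau^2)sc;\\[3pt]
X_j: & v'=2j+\tau sc-\tau^2s^2, & g'=2j\tau+\tau s^2+\tau^2sc .
\end{array}
\]
\end{lemma}

\begin{proof}
We compute $w=v'+ig'=\sum_k(-1)^{k-1}\lambda_ke^{ikt}$. From $1\pm i\tau=e^{\pm it/2}/\cos\frac t2$ we get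
\[
\frac{e^{it}}{1+e^{it}}=\tfrac12(1+i\tau),\qquad\frac1{1+e^{it}}=\tfrac12(1-i\tau),\qquad(1+i\tau)e^{-it}=1-i\tau .
\]
Summing the geometric series, $w(A_N)=\frac12(1+i\tau)\big(1-(-e^{it})^N\big)$, which is also valid for $A_0=0$. For $N=2j-1$,
\[
w(A_{2j-1})=\tfrac12\big[(1+i\tau)+(1-i\tau)e^{2ijt}\big]=e^{ijt}\operatorname{Re}\big[(1+i\tau)e^{-ijt}\big]=(c+is)(c+\tau s).
\]
For $N=2j$, the identity $1-e^{2ijt}=-2is\,e^{ijt}$ gives $w(A_{2j})=-is\,e^{ijt}(1+i\tau)$. Summing $w(A_N)$ over $0\le N\le2j-1$,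
\[
w(T_{2j})=\tfrac12(1+i\tau)\Big[2j-\frac{1-e^{2ijt}}{1+e^{it}}\Big]=j(1+i\tau)+\tfrac12(1+\tau^2)\,is\,e^{ijt}.
\]
Finally, since $1+\tau^2=(1+i\tau)(1-i\tau)$,
\[
w(X_j)=2w(T_{2j})+w(A_{2j})=(1+i\tau)\big[2j+is\,e^{ijt}\big((1-i\tau)-1\big)\big]=(1+i\tau)\big(2j+\tau s\,e^{ijt}\big).
\]
Insert $e^{ijt}=c+is$ and separate real and imaginary parts.
\end{proof}

\section{The families $T_{2j}$ and $X_j$}\label{sec:TX}

For these two families the derivatives have nonoscillating main terms. For $T_{2j}$ they suggest $v\approx j\varphi=2j\arctan y$ and $g\approx j\log(1+y^2)$, so criterion \eqref{eq:C} should follow from an inequality $4\arctan^2y\le\frac Dj\log(1+y^2)$, with some room for the oscillating terms. At $y\to0$ this requires $D/j\ge4$. By \eqref{eq:D}, $D(T_{2j})/j=2(\Delta_j-1)$ equals $\frac{10}3$ for $j=2$ and $\frac{62}{15}$ for $j=3$; the corresponding ratio $D(X_j)/(2j)$ equals $4$ for $j=2$, which leaves no room. So the estimate starts at $j=3$, and the cases $j\le2$ are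 done by hand.

Section~\ref{sec:three} settled $T_2$, $T_4$ and $X_1$. The polynomial $X_2$ has weights $(7,5,3,1)$, so $X_2=\frac14(1-\omega)(43+15\omega+5\omega^2+\omega^3)$ and $D=16$. With $x=\cos\theta$,
\begin{align*}
|43+15\omega+5\omega^2+\omega^3|^2&=2100+1450\cos\theta+460\cos2\theta+86\cos3\theta\\
&=8(205+149x+115x^2+43x^3),
\end{align*}
so $|X_2|^2=(1-x)(205+149x+115x^2+43x^3)$ and
\[
256-|X_2|^2=(1+x)(43x^3+29x^2+5x+51)>0,
\]
because the cubic is at least $-43-5+51>0$ on $[-1,1]$.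

Now let $j\ge3$. The oscillating term in $g$ will cost at most $y^2/(4j^2)\le y^2/36$ relative to the main term, so we put
\[
\gamma(y)=\log(1+y^2)-\frac{y^2}{36}.
\]
This function becomes negative for large $y$, so we use it only for $y\le5$ and pass to larger $y$ by monotonicity of $g$.

\begin{lemma}\label{lem:gamma}
For every $y>0$, with $y^*=\min(y,5)$, we have $4\arctan^2y<\frac{62}{15}\gamma(y^*)$.
\end{lemma}

\begin{proof}
We have $\gamma(5)=\log26-\frac{25}{36}>2.563$, so $\frac{62}{15}\gamma(5)>10.5>\pi^2>4\arctan^2y$. This settles $y\ge5$. Let $\psi(y)=\frac{62}{15}\gamma(y)-4\arctan^2y$, so that $\psi(0)=0$ and $\psi(5)>0$. Then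
\[
\chi(y):=(1+y^2)\psi'(y)=\tfrac{124}{15}y-\tfrac{31}{135}y(1+y^2)-8\arctan y=\tfrac{217}{27}y-\tfrac{31}{135}y^3-8\arctan y,
\]
and with $z=y^2$,
\[
(1+z)\chi'(y)=\tfrac1{27}+\big(\tfrac{217}{27}-\tfrac{31}{45}\big)z-\tfrac{31}{45}z^2 .
\]
This concave quadratic is positive at $z=0$, so it changes sign exactly once on $(0,\infty)$, from $+$ to $-$. Since $\chi(0)=0$, the function $\chi$ is positive on an initial interval and changes sign at most once, from $+$ to $-$. So $\psi$ increases strictly at first and possibly decreases afterward. On an interval of increase starting at $0$ it exceeds $\psi(0)=0$, and on an interval of decrease ending at $5$ it is at least $\psi(5)>0$.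
\end{proof}

\begin{lemma}\label{lem:TX}
Let $j\ge3$, and let $(F,a,\eta)$ be either $(T_{2j},\,j,\,1)$ or $(X_j,\,2j,\,\frac{25}{24})$. Then for $\varphi\in(0,\pi)$:
\textup{(a)} $0\le v\le\eta a\varphi$; \textup{(b)} $g\ge a\gamma(y)$; \textup{(c)} $g$ is nondecreasing in $\varphi$; \textup{(d)} $D\ge\frac{62}{15}\eta^2a$.
\end{lemma}

\begin{proof}
We use Lemma~\ref{lem:deriv} throughout.

(a) For $T_{2j}$ we have $v'\le j$. For $X_j$ put $u=\tau|s|$; then $\tau sc-\tau^2s^2\le u-u^2\le\frac14$, so $v'\le2j+\frac14\le\frac{25}{24}\cdot2j$, as $j\ge3$.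

(b) By the second mean value theorem with $h=\tau^2$,
\[
\int_0^\varphi\tau^2sc\,dt=\frac12\int_0^\varphi\tau^2\sin2jt\,dt=y^2\,\frac{\cos2j\xi-\cos2j\varphi}{4j}\ge-\frac{y^2}{2j}.
\]
For $T_{2j}$ we drop $\frac12\int_0^\varphi sc\,dt=\frac{\sin^2j\varphi}{4j}\ge0$, and \eqref{eq:inttau} gives $g\ge j\log(1+y^2)-\frac{y^2}{4j}$. For $X_j$ we drop $\int_0^\varphi\tau s^2dt\ge0$ and get $g\ge2j\log(1+y^2)-\frac{y^2}{2j}$. In both cases $g\ge a\big(\log(1+y^2)-\frac{y^2}{4j^2}\big)\ge a\gamma(y)$.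

(c) The inequality $|\sin mt|\le m|\sin t|$ (induction on $m$ with the addition formula) and $\sin t=\frac{2\tau}{1+\tau^2}$ give $|sc|=\frac12|\sin2jt|\le\frac{2j\tau}{1+\tau^2}$. Hence $\frac12(1+\tau^2)|sc|\le j\tau$ and $\tau^2|sc|\le2j\tau$, so $g'\ge0$ in both cases.

(d) For $T_{2j}$, $D/j=2(\Delta_j-1)\ge2(\Delta_3-1)=\frac{62}{15}$. For $X_j$ we need $\frac D{2j}=2(\Delta_j-1)+\frac{\Delta_j}{2j}\ge\frac{625}{576}\cdot\frac{62}{15}$, and the right side is less than $4.49$. The left side is $\frac{62}{15}+\frac{46}{90}>4.64$ for $j=3$, and it exceeds $2(\Delta_4-1)=\frac{494}{105}>4.70$ for $j\ge4$.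
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:blocks} for $T_{2j}$ and $X_j$]
The cases $j\le2$ are done. Let $j\ge3$ and let $\varphi^*=2\arctan y^*\le\varphi$. By Lemma~\ref{lem:TX}(c) and (b), $g(\varphi)\ge g(\varphi^*)\ge a\gamma(y^*)$, and this is positive by Lemma~\ref{lem:gamma}. Since $\varphi=2\arctan y$, parts (a) and (d) and Lemma~\ref{lem:gamma} give
\[
v^2\le\eta^2a^2\cdot4\arctan^2y<\tfrac{62}{15}\eta^2a\cdot a\gamma(y^*)\le Dg .
\]
Criterion \eqref{eq:C} gives $|F|<D$.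
\end{proof}

\section{The family $A_{2n-1}$}\label{sec:A}

The cases $A_1$ and $A_3$ were settled in Section~\ref{sec:three}. Let $n\ge3$, so $D=\Delta_n\ge\frac{46}{15}$. Now every term of $v'$ and $g'$ oscillates, $D$ no longer carries a large factor, and $g$ can be small away from $\varphi=0$. We therefore bound $v^2$ by a multiple of $g$ term by term. The multiple grows with $y$; once $y$ is large, however, $g$ is bounded below by a constant, and the uniform bound of Lemma~\ref{lem:sine}(b) takes over.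

Inside integrals $s=\sin nt$ and $c=\cos nt$; at the endpoint we write $p=\sin n\varphi$ and $q=\cos n\varphi$. Put
\[
J=\int_0^\varphi\tau s^2\,dt>0,\qquad M=\int_0^\varphi s^2\,dt .
\]
Lemma~\ref{lem:deriv} with $\int_0^\varphi sc\,dt=\frac{p^2}{2n}$, $c^2=s^2+\cos2nt$ and $\int_0^\varphi\cos2nt\,dt=\frac{pq}n$ gives
\begin{equation}\label{eq:gvA}
g=J+\frac{p^2}{2n}>0,\qquad v=M+\int_0^\varphi\tau sc\,dt+\frac{pq}n .
\end{equation}
The substitution $c^2=s^2+\cos 2nt$ is made so that $M$ can be matched with $J$ and the other two terms of $v$ with $p^2/(2n)$.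

\begin{lemma}\label{lem:A}
\textup{(a)} $v^2\le g\big(2+\frac{y^2+4}{2n}\big)$ for all $\varphi\in(0,\pi)$. \textup{(b)} If $n\ge3$ and $y\ge4$, then $g>0.74$.
\end{lemma}

\begin{proof}
(a) Put $u=n\varphi$ and use $s^2=\frac12(1-\cos2nt)$. Then $M=\frac{u-pq}{2n}$. Integration by parts gives $\int_0^u x\cos2x\,dx=upq-\frac{p^2}2$, so
\[
\int_0^\varphi ts^2\,dt=\frac1{2n^2}\int_0^u x(1-\cos2x)\,dx=\frac{u^2-2upq+p^2}{4n^2}=M^2+\frac{p^4}{4n^2}\ge M^2 .
\]
Since $\tau\ge t/2$, we obtain $M^2\le2J$. Next, by the second mean value theorem with $h=\tau$,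
\[
\int_0^\varphi\tau sc\,dt=y\,\frac{\cos2n\xi-\cos2n\varphi}{4n}\le\frac{y(1-\cos2n\varphi)}{4n}=\frac{yp^2}{2n}.
\]
The Cauchy--Schwarz inequality gives $y|p|+2|q|\le\sqrt{y^2+4}$, because $p^2+q^2=1$. Inserting these bounds in \eqref{eq:gvA},
\[
0\le v\le\sqrt{2J}+\frac{|p|\,(y|p|+2|q|)}{2n}\le\sqrt2\,\sqrt J+\sqrt{\frac{y^2+4}{2n}}\,\sqrt{\frac{p^2}{2n}} .
\]
A second application of the Cauchy--Schwarz inequality gives (a), since $J+\frac{p^2}{2n}=g$.

(b) By \eqref{eq:inttau}, $J=\frac12\log(1+y^2)-\frac12\int_0^\varphi\tau\cos2nt\,dt$. By the second mean value theorem the last integral equals $y\,\frac{\sin2n\varphi-\sin2n\xi}{2n}\le\frac yn$. So $J\ge\frac12\log(1+y^2)-\frac y{2n}$, which at $y=4$ is at least $\frac12\log17-\frac23>0.74$. Since $J$ is nondecreasing in $\varphi$ and $g\ge J$, part (b) follows.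
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:blocks} for $A_{2n-1}$, $n\ge3$]
By \eqref{eq:crit} we must show $v^2<g(2\Delta_n-g)$. We split according to the size of $g$, and note that $2\Delta_n-0.74\ge\frac{92}{15}-0.74>5.393$.

Suppose $g\ge0.74$. Since $g<\Delta_n$ and $x\mapsto x(2\Delta_n-x)$ increases on $[0,\Delta_n]$, we have $g(2\Delta_n-g)\ge0.74\,(2\Delta_n-0.74)>3.99$. By Lemma~\ref{lem:sine}, $v^2<1.93^2<3.73$.

Suppose $g<0.74$. Then $y<4$ by Lemma~\ref{lem:A}(b), and Lemma~\ref{lem:A}(a) gives $v^2\le g\big(2+\frac{20}6\big)=\frac{16}3g$. Since $g>0$ and $2\Delta_n-g>5.393>\frac{16}3$, we get $v^2<g(2\Delta_n-g)$.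
\end{proof}

The second case uses \eqref{eq:crit} at full strength: the multiple $\frac{16}3$ exceeds $\Delta_3$, so the weaker criterion \eqref{eq:C} would not apply. This completes the proof of Proposition~\ref{prop:blocks}, and with it the proofs of Theorems~\ref{thm:general} and~\ref{thm:main} and of Corollary~\ref{cor:moment}.

\section{Sharpness}\label{sec:sharp}

We prove Proposition~\ref{prop:sharp}. Throughout, $m=2n-1$, $F(\omega)=P_m(r)-P_m(r\omega)$ and $D=F(-1)$, so that \eqref{eq:conj} reads $|F|<D$.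

\medskip\noindent\emph{Part} (a). The left side of \eqref{eq:conj} is continuous in $\theta$ and equals the positive right side at $\theta=\pi$. With a smaller constant the inequality would fail for $\theta$ near $\pi$.

\medskip\noindent\emph{Part} (b). For $A_{2n}$ we have $D=\Delta_n$ and $(\alpha_1,\alpha_2)=(0,-n)$. By \eqref{eq:second}, $\Delta_n^2-|A_{2n}|^2=-n\Delta_n\varphi^2+O(\varphi^4)<0$ for small $\varphi>0$.

\medskip\noindent\emph{Part} (c). For $r>1$ the highest terms dominate, and $P_m(r\omega)$ behaves like a rapidly rotating factor $\omega^m$ times a slowly varying amplitude $1/(1-\bar\omega/r)$. The modulus of the amplitude is smallest at $\omega=-1$, so it pays to move away from $-1$ to another point where the phase is negative. To make this precise, put $k=m-l$: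
\[
\frac m{r^m}P_m(r\omega)=\omega^m\sum_{l=0}^{m-1}\frac m{m-l}\Big(\frac{\bar\omega}r\Big)^l .
\]
Let $c_{m,l}=\frac m{m-l}$ for $l<m$ and $c_{m,l}=0$ for $l\ge m$. Then $c_{m,l}\to1$ for each $l$, and $0\le c_{m,l}\le l+1$ because $(l+1)(m-l)=m+l(m-l-1)\ge m$ for $l<m$. By dominated convergence $\sum_{l\ge0}|c_{m,l}-1|r^{-l}\to0$, and therefore
\[
\frac m{r^m}P_m(r\omega)=\frac{\omega^m}{1-\bar\omega/r}+o(1)\qquad\text{uniformly in }|\omega|=1 .
\]
Applying this at $1$, $\omega$ and $-1$, with $m$ odd,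
\[
\frac m{r^m}|F(\omega)|=\Big|\frac1{1-1/r}-\frac{\omega^m}{1-\bar\omega/r}\Big|+o(1),\qquad \frac m{r^m}D=\frac1{1-1/r}+\frac1{1+1/r}+o(1).
\]
Let $m>8$ and let $\theta$ run over $[\frac\pi2,\frac\pi2+\frac{4\pi}m]\subset[0,\pi)$. Since $1-\bar\omega/r$ has positive real part, its argument is continuous with values in $(-\frac\pi2,\frac\pi2)$. So the continuous argument $m\theta-\arg(1-\bar\omega/r)$ of $\omega^m/(1-\bar\omega/r)$ increases by more than $3\pi$ across the interval, and at some $\theta_m$ this quotient is a negative real number. As $\theta_m\to\frac\pi2$, its modulus tends to $|1+i/r|^{-1}$, and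
\[
\frac m{r^m}|F(e^{i\theta_m})|\to\frac1{1-1/r}+\frac1{\sqrt{1+r^{-2}}}>\frac1{1-1/r}+\frac1{1+1/r}.
\]
Hence $|F(e^{i\theta_m})|>D$ for all large $n$. Together with Theorem~\ref{thm:main}, this shows that $0<r\le1$ is the largest range of positive $r$ valid for all $n$.

\medskip\noindent\emph{Part} (d). Let $n\ge2$, so $m\ge3$, and take $\omega=e^{i\pi/m}$. This point ties with $-1$ in the leading term and wins in the next. Indeed,
\[
\operatorname{Re}F(\omega)-D=\sum_{k=1}^m\frac{r^k}k\big((-1)^k-\operatorname{Re}\omega^k\big).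
\]
The term $k=m$ vanishes because $\omega^m=-1=(-1)^m$. For $k=m-1$, which is even, $\omega^{m-1}=-\bar\omega$. Thus, as $r\to\infty$,
\[
\operatorname{Re}F(\omega)-D=\frac{r^{m-1}}{m-1}\Big(1+\cos\frac\pi m\Big)+O(r^{m-2}),
\]
which is positive for large $r$, so $|F(\omega)|>D$. For $n=1$ the inequality $r|1-\omega|<2r$ holds for every $r>0$ and $\omega\ne-1$. \qed

\begin{thebibliography}{1}
\bibitem{source} \emph{Brannan's Conjecture And Trigonometric Polynomials}, \texttt{https://github.com/jaytai3336/NUSH-Math-Research}.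
\end{thebibliography}
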